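# Finitely generated analytic groups in characteristic $p$ and their $p$-adic analytic quotients

Throughout, $p$ is a fixed prime.

## 1. The theorem and the words in it

**Theorem 1.** Let $R$ be a pro-$p$ domain of characteristic $p$, of any Krull dimension, and let $G$ be a finitely generated compact $R$-analytic group. Then $G$ does not map onto any non-discrete $p$-adic analytic group.

This statement is posed as a conjecture in "ANALYTIC GROUPS OVER GENERAL PRO-$p$ DOMAINS" (http://matematicas.uam.es/~andrei.jaikin/preprints/analytic.pdf). We prove it. In plain words: a compact group whose coordinates are power series in characteristic $p$ cannot, if it is finitely generated, have an infinite quotient whose coordinates are $p$-adic numbers.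

**Rings.** A *pro-$p$ ring* is a complete Noetherian local commutative ring $R$ with maximal ideal $\mathfrak m$ and with $R/\mathfrak m$ finite of characteristic $p$. It has the $\mathfrak m$-adic topology. Each $R/\mathfrak m^k$ is finite, so $R$ is compact, and every ideal of $R$ is closed. A *pro-$p$ domain* is a pro-$p$ ring that is a domain. Examples are $\mathbb F_p[[t_1,\dots,t_m]]$, $\mathbb Z_p[[t_1,\dots,t_m]]$, and the non-normal ring $\mathbb F_p[[t^2,t^3]]$.

**Analytic maps.** If $F=\sum a_\alpha X^\alpha\in R[[X_1,\dots,X_n]]$ and $x\in\mathfrak m^n$, then $F(x)$ converges, because a monomial of degree $k$ takes values in $\mathfrak m^k$. A map $f:U\to R^l$ on an open $U\subseteq R^n$ is *$R$-analytic* if for every $y\in U$ there are $h\ge1$ and $F_1,\dots,F_l\in R[[X]]$ such that $y+(\mathfrak m^h)^n\subseteq U$ and $f(y+x)=(F_1(x),\dots,F_l(x))$ for $x\in(\mathfrak m^h)^n$. For example, $x\mapsto x/(1-x)$ is analytic on $\mathfrak m$, and so is every locally constant map.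

**Manifolds and groups.** An *$R$-analytic manifold* is a Hausdorff space with an atlas of homeomorphisms onto open subsets of spaces $R^n$ whose transition maps are $R$-analytic. A map of manifolds is analytic if it is continuous and analytic in charts. An *$R$-analytic group* is a topological group with a compatible $R$-analytic manifold structure for which multiplication and inversion are analytic. A *$p$-adic analytic group* is a $\mathbb Z_p$-analytic group. "Finitely generated" means topologically finitely generated, and "$G$ maps onto $H$" means that there is a continuous surjective homomorphism $G\to H$.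

**Formal group laws.** A $d$-dimensional formal group law over $R$ is $F\in R[[X,Y]]^d$ with $F(X,0)=X=F(0,X)$ and $F(F(X,Y),Z)=F(X,F(Y,Z))$. Then $F(X,Y)=X+Y+{}$(monomials involving both $X$ and $Y$), and there is a formal inverse, a series over $R$ without constant term. So for $h\ge1$ the set $S=(\mathfrak m^h)^d$ with law $F$ is a group. Examples are $X+Y$ and $X+Y+XY$; the second, on $\mathfrak m$, is the group $1+\mathfrak m$ under multiplication.

Every $R$-analytic group over a pro-$p$ domain of positive dimension has an open subgroup of the form $(\mathfrak m^h)^d$ (Section 12). So Theorem 1 follows from a statement about power series.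

**Theorem 2.** Let $R$ be a pro-$p$ ring (not necessarily a domain) in which $p$ is nilpotent, $F$ a $d$-dimensional formal group law over $R$, $h\ge1$, and $S=(\mathfrak m^h)^d$ with group law $F$. Assume that $S$ is topologically finitely generated. For an ideal $I\subseteq\mathfrak m^h$ put $N_I=I^d\le S$. If $M\le N_I$ is closed, normal in $S$, and $N_I/M$ is $p$-adic analytic, then $N_I/M$ is finite. ($N_I$ itself need not be finitely generated.)

**Textbook facts on $p$-adic analytic groups** (Lazard; see Dixon–du Sautoy–Mann–Segal, *Analytic pro-$p$ groups*, Ch. 8, 9):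

- (P1) A compact $p$-adic analytic group has an open torsion-free pro-$p$ subgroup.
- (P2) A pro-$p$ group is $p$-adic analytic if and only if it has *finite rank*: there is $\rho$ such that each closed subgroup is topologically generated by $\rho$ elements.
- (P3) Closed subgroups of $p$-adic analytic groups, and quotients by closed normal subgroups, are $p$-adic analytic. In particular finitely generated abelian pro-$p$ groups, being quotients of $\mathbb Z_p^r$, are $p$-adic analytic.

If a compact group embeds continuously in a $p$-adic analytic group, it is homeomorphic to its closed image, so (P3) applies to it. We also use that a pro-$p$ group is finitely generated if and only if its Frattini quotient is finite; the Frattini subgroup is the closed subgroup generated by commutators and $p$-th powers. In particular, a pro-$p$ group whose closed commutator subgroup has finite index is finitely generated.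

**Commutators.** Write $c(x,a)=x^{-1}a^{-1}xa$ and $x^a=a^{-1}xa$. Expanding both sides one checks
$$c(xu,a)=c(x,a)^u\,c(u,a),\tag{1}$$
$$c(x,ab)=c(x,b)\,c(x,a)^b,\tag{2}$$
$$c(xu,a)=c(u,a^x)\,c(x,a).\tag{3}$$

## 2. The additive group, the multiplicative group, and $SL_3$

**Additive group.** Let $G=(t\mathbb F_p[[t]],+)$. Every quotient has exponent $p$. A $p$-adic analytic quotient has a torsion-free open subgroup by (P1), which must be trivial; so the quotient is finite.

**Multiplicative group: finite generation is needed.** The group $1+t\mathbb F_p[[t]]$ is a compact $\mathbb F_p[[t]]$-analytic group with chart $1+x\mapsto x$. Since $(1+t^n)^c\equiv1+ct^n$ mod $t^{n+1}$, successive approximation writes each element uniquely as $\prod_{n\ge1}(1+t^n)^{c_n}$ with $0\le c_n<p$. Write $n=ip^k$ with $p\nmid i$. Since $1+t^{ip^k}=(1+t^i)^{p^k}$, the factors with the same $i$ combine to $(1+t^i)^{a_i}$ with $a_i=\sum_kc_{ip^k}p^k\in\mathbb Z_p$ arbitrary. So $(a_i)\mapsto\prod(1+t^i)^{a_i}$ is a continuous bijective homomorphism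 from $\prod_{p\nmid i}\mathbb Z_p$, hence a topological isomorphism, and $1+t\mathbb F_p[[t]]$ maps onto $\mathbb Z_p$. It is not finitely generated.

**$SL_3$: a finitely generated example.** For a pro-$p$ ring $A$ with maximal ideal $\mathfrak m_A$ put $K_A(\mathfrak m_A^k)=\ker(SL_3(A)\to SL_3(A/\mathfrak m_A^k))$ and $G_A=K_A(\mathfrak m_A)$. For $1+x\in G_A$ the equation $\det(1+x)=1$ is linear in $x_{33}$, and the coefficient of $x_{33}$ is the upper left $2\times2$ minor of $1+x$, a unit. So the other eight entries form a global chart of $G_A$ onto $\mathfrak m_A^8$, in which the group operations are power series over $A$, and $G_A$ is a compact $A$-analytic group. If those eight entries lie in $\mathfrak m_A^k$, then so does $x_{33}$, and $x_{33}\equiv-x_{11}-x_{22}$ mod $\mathfrak m_A^{k+1}$; so $K_A(\mathfrak m_A^k)/K_A(\mathfrak m_A^{k+1})\cong\mathfrak{sl}_3(\mathfrak m_A^k/\mathfrak m_A^{k+1})$ for $k\ge1$, and $G_A$ is pro-$p$.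

*$G_A$ is finitely generated.* For $1+a\in K_A(\mathfrak m_A^{k-1})$ with $k\ge2$, and $1+b\in G_A$,
$$c(1+a,1+b)=1+\bigl((1+b)(1+a)\bigr)^{-1}(ab-ba)\equiv1+ab-ba\pmod{\mathfrak m_A^{k+1}}.$$
Take $\alpha\in\mathfrak m_A^{k-1}$, $\beta\in\mathfrak m_A$. The matrices $1+\alpha e_{ij}$ and $1+\beta e_{ij}$ ($i\ne j$) lie in $SL_3$, and $[\alpha e_{il},\beta e_{lj}]=\alpha\beta e_{ij}$ for distinct $i,j,l$, while $[\alpha e_{ij},\beta e_{ji}]=\alpha\beta(e_{ii}-e_{jj})$. The products $\alpha\beta$ generate $\mathfrak m_A^k$ additively, so $K_A(\mathfrak m_A^k)\subseteq[G_A,G_A]K_A(\mathfrak m_A^{k+1})$ for all $k\ge2$. Hence $\overline{[G_A,G_A]}\supseteq K_A(\mathfrak m_A^2)$ has finite index, and $G_A$ is finitely generated.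

## 3. Groups on ideals, and polynomial growth of $p$-adic quotients

**Lemma 4 (identity principle).** Let $R$ be a pro-$p$ domain, $\dim R\ge1$, and $0\ne J\subseteq\mathfrak m$ an ideal. If $f\in R[[X_1,\dots,X_n]]$ vanishes on $J^n$, then $f=0$.

*Proof.* Let $n=1$ and $f=X^k(a_k+a_{k+1}X+\cdots)$ with $a_k\ne0$. Choose $N$ with $a_k\notin\mathfrak m^N$ and $0\ne x\in J\mathfrak m^N$. Then $a_k+a_{k+1}x+\cdots\equiv a_k\not\equiv0$ mod $\mathfrak m^N$ and $x^k\ne0$, so $f(x)\ne0$. For $n>1$ write $f=\sum_if_i(X_1,\dots,X_{n-1})X_n^i$. For fixed $x'\in J^{n-1}$ the case $n=1$ gives $f_i(x')=0$ for all $i$; induct. $\square$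

Let $K=\operatorname{Frac}R$. We use two variants. If $f\in K[[X]]$ has *bounded denominators* ($\kappa f\in R[[X]]$ for some $0\ne\kappa\in R$), apply the lemma to $\kappa f$. If $0\ne g\in R$, $f(gX')\in R[[X']]$, and this series vanishes on $J^n$, then $f(gX')=0$, hence $f=0$.

**Groups on ideals.** Let $T$ be an $n$-dimensional formal group law over a pro-$p$ ring $R$, written $X*Y$, and $J\subseteq\mathfrak m$ an ideal. Write $T(J)=J^n$ with law $T$: a compact group, normal in $T(\mathfrak m)$ as the kernel of reduction mod $J$. Multiplicative and additive cosets agree: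
$$t*T(J)=t+J^n\qquad(t\in T(\mathfrak m)).\tag{4}$$
Here "$\subseteq$" holds since $T(X,Y)-X$ lies in the ideal $(Y)$, and "$\supseteq$" since $t^{-1}*(t+j)\equiv t^{-1}*t=0$ mod $J$. The $T(\mathfrak m^N)$ form a base of neighbourhoods of $1$. On $T(\mathfrak m^N)/T(\mathfrak m^{N+1})$ the law is addition, because the mixed terms lie in $\mathfrak m^{2N}$; this is a finite elementary abelian $p$-group, so $T(\mathfrak m)$ is pro-$p$.

In the same way, for $S=(\mathfrak m^h)^d$ and an ideal $J\subseteq\mathfrak m^h$, the group $N_J=J^d$ is closed and normal in $S$, $x\equiv y$ mod $J$ if and only if $x^{-1}y\in N_J$, and $S$ is pro-$p$. Moreover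
$$N_{J_1+J_2}=N_{J_1}N_{J_2},\tag{5}$$
since $a+b\in a+J_2^d=a*N_{J_2}$ for $a\in J_1^d$, $b\in J_2^d$.

**Lemma 5.** Let $pR=0$. Every monomial of $X^{*p}=X*\cdots*X$ has degree $\ge p$. Hence $t\in T(\mathfrak m^N)$ implies $t^{*p}\in T(\mathfrak m^{pN})$.

*Proof.* Let $f$ be a coordinate function, $\Psi=f(X_1*\cdots*X_p)$, and for $A\subseteq\{1,\dots,p\}$ let $\Psi_A$ be $\Psi$ with $X_i=0$ for $i\notin A$. By inclusion–exclusion $\sum_A(-1)^{p-|A|}\Psi_A$ contains only monomials involving every block $X_1,\dots,X_p$; these have degree $\ge p$. Setting all $X_i=X$ turns it into $\sum_k(-1)^{p-k}\binom pkf(X^{*k})=f(X^{*p})$, since $f(0)=0$ and $p\mid\binom pk$ for $0<k<p$. $\square$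

**Lemma 6 (growth).** Let $pR=0$ and let $M\le T(\mathfrak m)$ be closed and normal with $Q=T(\mathfrak m)/M$ $p$-adic analytic. There is a constant $B$ with $|T(\mathfrak m):M\,T(\mathfrak m^N)|\le BN^B$ for all $N\ge1$.

*Proof.* $Q$ is pro-$p$ of some finite rank $\rho$. Let $Q_N$ be the image of $T(\mathfrak m^N)$, open and normal in $Q$. By Lemma 5, $H=Q_N/Q_{pN}$ is a finite $p$-group of exponent dividing $p$, and all its subgroups are $\rho$-generated. Let $A$ be a maximal normal abelian subgroup of $H$. It is elementary abelian of order $\le p^\rho$, and $C_H(A)=A$ because $H$ is a finite $p$-group. So $|H|\le|A|\,|\mathrm{Aut}\,A|\le p^\kappa$ with $\kappa=\rho+\rho^2$. As $Q_1=Q$, we get $|Q:Q_{p^k}|\le p^{\kappa k}$. Given $N$, choose $k$ with $N\le p^k\le pN$; then $|T(\mathfrak m):M\,T(\mathfrak m^N)|=|Q:Q_N|\le(pN)^\kappa$. $\square$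

The point is the contrast with $|T(\mathfrak m):T(\mathfrak m^N)|=|\mathfrak m/\mathfrak m^N|^n$. If $\dim R\ge1$, this is at least $p^{n(N-1)}$, exponential in $N$. So $M$ is very large.

**Commutative laws.** Let $R$ be a pro-$p$ domain of characteristic $p$ with $\dim R\ge1$, and $F$ commutative with $d\ge1$. Then $S$ is never finitely generated. Otherwise $S$ is $p$-adic analytic by (P3). Take $0\ne g\in\mathfrak m^h$ and $T=g^{-1}F(gX,gY)$, a law over $R$; then $t\mapsto gt$ is an isomorphism $T(\mathfrak m)\to N_{g\mathfrak m}$, so $T(\mathfrak m)$ is $p$-adic analytic. Lemma 6 with $M=1$ gives $|\mathfrak m/\mathfrak m^N|^d\le BN^B$, which is false for large $N$. So Theorem 1 is about non-commutative groups.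

**$SL_3$ over $\mathbb F_p[[t]]$, $p\ne3$, by hand.** Let $R=\mathbb F_p[[t]]$, $G=G_R$, and $M$ closed normal with $G/M$ $p$-adic analytic. By growth, $M\ne1$: take $1+x\in M$ with $x\equiv t^kx_k$ mod $t^{k+1}$, $0\ne x_k\in\mathfrak{sl}_3(\mathbb F_p)$. Let $L_n$ be the image of $M\cap K_R(\mathfrak m^n)$ in $K_R(\mathfrak m^n)/K_R(\mathfrak m^{n+1})\cong\mathfrak{sl}_3(\mathbb F_p)$. Taking commutators with $1+t^le_{ij}$ (as in Section 2) gives $[L_n,e_{ij}]\subseteq L_{n+l}$ for all $l\ge1$ and $i\ne j$. Let $U_s$ be the span of all $[\dots[x_k,y_1],\dots,y_s]$ with every $y_i$ an off-diagonal matrix unit. Then $U_s\subseteq L_n$ for $n\ge k+s$. For $p\ne3$ the Lie algebra $\mathfrak{sl}_3(\mathbb F_p)$ is simple and generated by the $e_{ij}$, $i\neq j$, so $\sum_{s\ge1}U_s$ is a nonzero ideal, hence everything, and finitely many $s$ suffice. Therefore $L_n=\mathfrak{sl}_3(\mathbb F_p)$ for all $n\ge n_0$, so $M\supseteq K_R(\mathfrak m^{n_0})$ and $G/M$ is finite.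

This shows a pattern: growth makes $M$ big, and commutators with elements of $M$, which stay in $M$, then fill a neighbourhood of $1$. Over $\mathbb F_p[[t_1,t_2]]$, "$M\ne1$" is too weak an input: $\ker(G_R\to G_{R/(t_1)})$ is a nontrivial closed normal subgroup of infinite index. We need a stronger form of bigness.

## 4. A subgroup with $p$-adic analytic quotient lies on no hypersurface

Growth is decisive in dimension one, so we first learn to reduce to dimension one without losing a given element.

**Lemma 7.** Let $R$ be a pro-$p$ domain, $\dim R\ge1$, $0\ne a\in R$. There is a prime $P\not\ni a$ with $\dim R/P=1$.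

*Proof.* If $\dim R=1$, take $P=0$. Let $\dim R\ge2$. Every element of $\mathfrak m$ lies in a prime of height $\le1$ (Krull). If there were only finitely many primes of height one, prime avoidance would put $\mathfrak m$ inside one of them, so $\mathrm{ht}\,\mathfrak m\le1$, a contradiction. A height-one prime containing $a$ is minimal over $(a)$, so only finitely many contain $a$. Choose a height-one prime $P_1\not\ni a$. As $P_1\ne\mathfrak m$, we have $1\le\dim R/P_1<\dim R$, and we induct on the dimension with $R/P_1$ and the image of $a$. $\square$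

**Lemma 8 (density).** Let $R$ be a pro-$p$ domain of characteristic $p$, $\dim R\ge1$, $T$ an $n$-dimensional formal group law over $R$, $n\ge1$, and $M\le T(\mathfrak m)$ closed and normal with $T(\mathfrak m)/M$ $p$-adic analytic. If $\xi\in R[[X_1,\dots,X_n]]$ vanishes on $M$, then $\xi=0$.

*Proof.* **Step 1: reduce to a discrete valuation ring.** Suppose $\xi$ has a coefficient $a\ne0$. Choose $P\not\ni a$ as in Lemma 7; put $R_1=R/P$, $\mathfrak m_1=\mathfrak m/P$. The normalization $\tilde R$ of the complete local one-dimensional domain $R_1$ is a finite $R_1$-module and a complete discrete valuation ring with finite residue field $k_1$, so $\tilde R\cong k_1[[s]]$. Here $\mathfrak m_1=R_1\cap s\tilde R$, so $\mathfrak m_1^N\subseteq s^N\tilde R$. The conductor of $\tilde R$ over $R_1$ is a nonzero ideal of $\tilde R$ contained in $R_1$, so $s^j\tilde R\subseteq\mathfrak m_1$ for some $j\ge1$. Then $s^{jN}\tilde R\subseteq\mathfrak m_1^N$, so each $\mathfrak m_1^N$ is open in $s\tilde R$. Let $\bar T,\bar M,\bar\xi$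 be the images of $T,M,\xi$; $\bar\xi\ne0$. The group $\bar M$ is closed and normal in $\bar T(\mathfrak m_1)$, and $\bar T(\mathfrak m_1)/\bar M$ is a quotient of $T(\mathfrak m)/M$, hence $p$-adic analytic.

**Step 2: $\bar\xi$ is small on a set of not too small measure.** By Lemma 6 and (4), $\bar M\,\bar T(\mathfrak m_1^N)$ is a union of at least $|\mathfrak m_1/\mathfrak m_1^N|^n/(BN^B)$ additive cosets of $(\mathfrak m_1^N)^n$. Normalize Haar measure on $(s\tilde R)^n$ and let $\mu_0>0$ be the measure of $\mathfrak m_1^n$. Each coset has measure $\mu_0/|\mathfrak m_1/\mathfrak m_1^N|^n$, so the union has measure at least $\mu_0/(BN^B)$. On it $v(\bar\xi)\ge N$, where $v$ is the $s$-adic valuation: $\bar\xi$ vanishes on $\bar M$ and has coefficients in $R_1$, so its values on the union lie in $\mathfrak m_1^N$.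

**Step 3: the set $\{v(\bar\xi)\ge N\}$ has exponentially small measure.** Write $\bar\xi=s^{a_0}\xi'$ with $\xi'\in\tilde R[[X]]\setminus s\tilde R[[X]]$. We claim that there are $e_1,\dots,e_{n-1}\ge1$ with $\xi'(X_n^{e_1},\dots,X_n^{e_{n-1}},X_n)\not\equiv0$ mod $s$. In the factorial ring $k_1[[X_1,\dots,X_n]]$ the elements $X_1-X_n^e$ are pairwise non-associated primes, so for some $e$ the nonzero series $\xi'$ mod $s$ is not divisible by $X_1-X_n^e$, that is, it is not in the kernel of $X_1\mapsto X_n^e$. Repeat with $X_2,\dots,X_{n-1}$. The substitution $X_i\mapsto X_i+X_n^{e_i}$ ($i<n$) is, for each fixed value of $X_n$, a translation, so it is a measure preserving bijection of $(s\tilde R)^n$. After it, $\xi'$ is regular in $X_n$ of some order $\ell$, and by Weierstrass preparation $\xi'$ is a unit of $\tilde R[[X]]$ times a monic polynomial of degree $\ell$ in $X_n$ over $\tilde R[[X_1,\dots,X_{n-1}]]$.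

If $\ell=0$, then $v(\bar\xi)=a_0$ everywhere. If $\ell\ge1$, fix $x_1,\dots,x_{n-1}$ and let $\alpha_1,\dots,\alpha_\ell$ be the roots of the polynomial in an algebraic closure, with $v$ extended. If $v(\bar\xi(x))\ge N$, then $\sum_iv(x_n-\alpha_i)\ge N-a_0$, so $v(x_n-\alpha_i)\ge(N-a_0)/\ell$ for some $i$. For each $i$ any two such $x_n$ differ by an element of valuation $\ge(N-a_0)/\ell$, so they lie in one coset of $s^{\lceil(N-a_0)/\ell\rceil}\tilde R$. Integrating over $x_1,\dots,x_{n-1}$: for large $N$ the set has measure $\le\ell\,|k_1|^{1-(N-a_0)/\ell}$. For large $N$ both cases contradict Step 2. $\square$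

## 5. Linearized commutators, and the invariant forms that block them

Let $R$ be a pro-$p$ domain of characteristic $p$, $\dim R\ge1$, $K=\operatorname{Frac}R$, and $M$ closed and normal in $S=(\mathfrak m^h)^d$ with $S/M$ $p$-adic analytic. The first thing to try is the $SL_3$ argument. For $\beta\in M$ and all $x\in S$,
$$c(x,\beta)=(x^{-1}\beta^{-1}x)\,\beta\in M.$$
The derivative of $c(x,\beta)=x^{-1}*(\beta^{-1}*x*\beta)$ in $x$ at $0$ is $\mathrm{Ad}(\beta)-1$, where $\mathrm{Ad}(\beta)$ is the derivative at $0$ of $x\mapsto\beta^{-1}*x*\beta$. Suppose $\sum_{\beta\in M}(\mathrm{Ad}(\beta)-1)K^d=K^d$. Then $\sum_j(\mathrm{Ad}(\beta_j)-1)L_j=1$ for some $\beta_1,\dots,\beta_s\in M$ and $L_j\in M_d(K)$, and $Y\mapsto\prod_jc(L_jY,\beta_j)$ is $Y+(\deg\ge2)$. After a rescaling $Y\mapsto cY$ that clears denominators it becomes invertible, and its image, a full $(c\mathfrak m)^d$, lies in $M$. If the sum is not $K^d$, a form $\lambda\ne0$ satisfies $\lambda\mathrm{Ad}(\beta)=\lambda$ for all $\beta\in M$, and by density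 (Lemma 8, carried over to $S$ as in Section 10) for all $\beta\in S$. So the approach stops exactly at nonzero invariant linear forms. Finite generation does not exclude them.

**A finitely generated $S$ with an invariant form.** Let $R=\mathbb F_p[[t]]$, so $\mathfrak m=tR$, and $H=G_R\le SL_3(R)$. Let $E$ be the set of $(v,w,z)$ with $v=(v_j)_{0\le j<p}$ columns in $\mathfrak m^3$, $w=(w_j)_{0\le j<p}$ rows in $\mathfrak m^3$, $z\in\mathfrak m$, and
$$(v,w,z)(v',w',z')=\Bigl(v+v',\,w+w',\,z+z'+\sum_{j=0}^{p-1}t^j(w_jv'_j)^p\Bigr).$$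
The last term is biadditive, since $r\mapsto r^p$ is additive, so $E$ is a group. $H$ acts by $v_j\mapsto hv_j$, $w_j\mapsto w_jh^{-1}$, $z\mapsto z$. Let $S=E\rtimes H$, with elements $eh$. In coordinates on $\mathfrak m^{8+6p+1}$ it is given by a formal group law over $R$.

*$S$ is finitely generated.* Its closed commutator subgroup contains the following.

- It contains $K_R(\mathfrak m^2)\le H$ by Section 2.
- It contains all $(v,0,0)$ and all $(0,w,0)$ with entries in $\mathfrak m^2$. These elements form abelian subgroups, on which commutators with $1+\alpha e_{il}\in H$ produce $\pm\alpha$ times a coordinate, placed in any other position.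
- It contains all $(0,0,z)$ with $z\in t^{2p}R$. Indeed the commutator of $(v,0,0)$ and $(0,w,0)$ is $(0,0,-\sum_jt^j(w_jv_j)^p)$, the $w_jv_j$ take arbitrary values $r_j\in t^2R$, and every element of $t^{2p}R$ is $\sum_jt^jr_j^p$ with $r_j\in t^2R$.

$S$ is the product of the subgroup $H$ and the subgroups of all $(v,0,0)$, all $(0,w,0)$ and all $(0,0,z)$; in each of these, the part listed has finite index. So the closed commutator subgroup has finite index, and $S$ is finitely generated.

*$dz$ is invariant.* In $S$ we have $z(X*Y)=z(X)+z(Y)+\sum_jt^j(\cdots)^p$, so $z(X^{-1}*Y*X)=z(X^{-1})+z(Y)+z(X)+\sum_jt^j(\cdots)^p$. The $p$-th powers have derivative zero, so $\lambda=dz$ satisfies $\lambda\mathrm{Ad}=\lambda$. The linear method never sees the $z$-direction.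

**What cures the example.** The commutators do reach the $z$-direction, through $\sum_jt^jr_j^p$, and $1,t,\dots,t^{p-1}$ is a basis of $K$ over $K^p$. So take new coordinates $\zeta_0,\dots,\zeta_{p-1}$ with $z=\sum_jt^j\zeta_j^p$. The law
$$\zeta_j''=\zeta_j+\zeta_j'+w_jv_j'\quad\text{on }E,\qquad H\text{ acting trivially on }\zeta,$$
defines a group $T$ of dimension larger by $p-1$, and $\pi:(h,v,w,\zeta)\mapsto(h,v,w,\sum_jt^j\zeta_j^p)$ is an injective homomorphism to $S$. In $T$ the commutator of $(v,0,0)$ and $(0,w,0)$ has $\zeta_j$-coordinate $-w_jv_j$. Its derivative in $v$ is not zero, so a form invariant on $T$ must kill the $\zeta$-directions.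

In general we do this repeatedly. Three things must be shown: coordinates $z$ along the invariant forms can be chosen so that commutators involve $z$ only through $p$-th powers (Section 8); the extracted group has coefficients in $R$ again (Sections 6 and 9); and the process stops, because finite generation by $r$ elements bounds the dimension by $rd$ (Section 7). The goal is the following.

**Theorem 3.** Let $R$ be a pro-$p$ domain of characteristic $p$, $m=\dim R\ge1$; $F$ a $d$-dimensional formal group law over $R$ ($d\ge1$), $S=(\mathfrak m^h)^d$ finitely generated; $0\ne I\subseteq\mathfrak m^h$ an ideal; $M\le N_I$ closed, normal in $S$, with $N_I/M$ $p$-adic analytic. Then there is a nonzero ideal $J\subseteq\mathfrak m^h$ with $N_J\subseteq M$.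

In Sections 6–10 the hypotheses of Theorem 3 hold, $K=\operatorname{Frac}R$, and $a_1,\dots,a_r$ are fixed topological generators of $S$. The formal commutator of $F$ is also denoted $c(x,\beta)\in R[[x,\beta]]^d$, with $x,\beta$ $d$-tuples of variables; $c(0,\beta)=0=c(x,0)$.

## 6. The field $K$ over $K^p$, and series with controlled denominators

**The degree of $K$ over $K^p$.** By Cohen's theorem $R$ is a quotient of some $k[[x_1,\dots,x_s]]$ with $k$ finite. This ring is finite over $k[[x_1^p,\dots,x_s^p]]$, its ring of $p$-th powers, so $R$ is a finite module over $R^p=\{r^p:r\in R\}$. Also $R$ is finite over a subring $A\cong k[[t_1,\dots,t_m]]$. Let $L=\operatorname{Frac}A$. Then $[K:K^p][K^p:L^p]=[K:L][L:L^p]$, and $[K^p:L^p]=[K:L]$ via Frobenius, so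
$$q:=[K:K^p]=[L:L^p]=p^m\ge2,$$
as the $t^\alpha$ with $0\le\alpha_i<p$ form a basis of $L$ over $L^p$. Fix a basis $b_1,\dots,b_q\in R$ of $K$ over $K^p$ (denominators can be cleared by $p$-th powers).

**Lemma 9.**
(a) There is $0\ne\delta\in R$ such that every $r\in R$ is $\sum_jb_jr_j^p$ with (unique) $r_j\in\delta^{-1}R$.
(b) There is $c_3\ge1$ such that $w_j\in R$ and $\sum_jb_jw_j^p\in\mathfrak m^{c_3(N+1)}$ imply all $w_j\in\mathfrak m^N$ ($N\ge1$).
(c) For $0\ne r\in R$ there is $k$ such that $ry\in\mathfrak m^N$ implies $y\in\mathfrak m^{N-k}$, for $N\ge k$.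

*Proof.* (a) Let $w_i$ generate $R$ over $R^p$, $w_i=\sum_jb_jw_{ij}^p$ with $w_{ij}\in K$, and let $\delta$ be a common denominator of the $w_{ij}$. If $r=\sum_iw_i\rho_i^p$, then $r_j=\sum_iw_{ij}\rho_i\in\delta^{-1}R$. Uniqueness: the $b_j$ are independent over $K^p$ and $p$-th roots in $K$ are unique.

(c) Artin–Rees gives $k$ with $\mathfrak m^N\cap rR\subseteq\mathfrak m^{N-k}rR$ for $N\ge k$; cancel $r$.

(b) Via Frobenius $R^p\cong R$ is local Noetherian with maximal ideal $\mathfrak n=\{r^p:r\in\mathfrak m\}$, and $\mathfrak n^i=\{r^p:r\in\mathfrak m^i\}$. As $\mathfrak nR$ contains the $p$-th powers of generators of $\mathfrak m$, $\mathfrak m^{c_0}\subseteq\mathfrak nR$ for some $c_0\ge1$, so $\mathfrak m^{c_0L}\subseteq\mathfrak n^LR$. Artin–Rees over $R^p$, for the image of the injective map $(R^p)^q\to R$, $(u_j)\mapsto\sum_jb_ju_j$, gives $k$ such that $\sum_jb_ju_j\in\mathfrak n^LR$ implies $u_j\in\mathfrak n^{L-k}$ ($L\ge k$). Take $u_j=w_j^p$, $L=N+k$ and $c_3=c_0(k+1)$: since $c_3(N+1)\ge c_0(N+k)$,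 the hypothesis gives $w_j^p\in\mathfrak n^N$, so $w_j\in\mathfrak m^N$. $\square$

**Tempered series.** The coordinates we need have coefficients in $K$. We want to remove denominators by $X\mapsto cX$.

**Definition.** $a=\sum a_{\alpha\gamma}X^\alpha\beta^\gamma\in K[[X,\beta]]$ is *tempered* (in $X$) if $c\,a(cX,\beta)\in R[[X,\beta]]$ for some $0\ne c\in R$; that is, $c^{|\alpha|+1}a_{\alpha\gamma}\in R$ for all $\alpha,\gamma$. We say that $c$ *serves* for $a$.

All nonzero multiples of $c$ then serve too, so finitely many tempered series have a common $c$. The variables $\beta$ may be absent. Constants in $K$ and series over $R$ are tempered; over $\mathbb F_p[[t]]$ the series $\sum_it^{-i}X^i$ is tempered and $\sum_it^{-i^2}X^i$ is not. Tuples are treated componentwise.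

**Lemma 10.**

- (T1) Tempered series form a ring closed under $\partial/\partial X_i$. Without $\beta$, the inverse of a tempered series with nonzero constant term is tempered.
- (T2) If $a$ is tempered, $a(0,\beta)=0$ and $0\ne f\in R$, then $a(cX,\beta)\in fR[[X,\beta]]$ for some $c\ne0$ and all its nonzero multiples.
- (T3) If $a\in K[[Y]]$ and $h_i\in K[[X,\beta]]$ are tempered and $h_i(0,\beta)=0$, then $a(h_1,h_2,\dots)$ is tempered.
- (T4) Let $h\in K[[X]]^n$ be tempered, $h(0)=0$, with Jacobian matrix $A\in GL_n(K)$ at $0$. For some $c\ne0$ and all its nonzero multiples, $c^{-1}A^{-1}h(cX)\in X+(\text{terms of degree}\ge2\text{ over }R)$. Such a series has a compositional inverse of the same form over $R$, and the compositional inverse of $h$ is tempered. Likewise a tempered formal group law $F^+$ over $K$ satisfies $c^{-1}F^+(cW,cW')\in R[[W,W']]$ for some $c\ne0$ and all its nonzero multiples.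
- (T5) Let $f=\sum a_{\alpha\gamma}X^{p\alpha}\beta^{p\gamma}\in K[[X^p,\beta^p]]$ be tempered. Write $a_{\alpha\gamma}=\sum_jb_ja_{\alpha\gamma j}^p$ and $f_j=\sum a_{\alpha\gamma j}X^\alpha\beta^\gamma$. Then $f=\sum_jb_jf_j^p$, the $f_j$ are tempered and are the only power series with this property, and $f(0,\beta)=0$ implies $f_j(0,\beta)=0$.

*Proof.* (T2) Let $c_1$ serve and $b=c_1a(c_1X,\beta)\in R[[X,\beta]]$. As $b(0,\beta)=0$, every monomial of $b$ involves $X$, so $a(c_1^2fX,\beta)=c_1^{-1}b(c_1fX,\beta)\in fR[[X,\beta]]$. Take $c=c_1^2f$.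

(T1) If $c$ serves for $a$ and $a'$, it serves for $a+a'$. The coefficients of $aa'$ at $X$-degree $|\alpha|$ lie in $c^{-(|\alpha|+2)}R$, those of $\partial a/\partial X_i$ too, and $2(|\alpha|+1)\ge|\alpha|+2$; so $c^2$ serves for both. For inverses write $a=a_0(1-u)$, $u(0)=0$. By (T2) $u(cX)\in R[[X]]$ for some $c$, so $(1-u(cX))^{-1}\in R[[X]]$. Pass to a multiple of $c$ with $ca_0^{-1}\in R$; it serves for $a^{-1}$.

(T3) Choose $c$ with $c\,a(cY)\in R[[Y]]$ and, by (T2), $c_2$ with $h_i(c_2X,\beta)=ch_i'$, $h_i'\in R[[X,\beta]]$, $h'_i(0,\beta)=0$. Then $c\,a(h(c_2X,\beta))=(c\,a(cY))(h')\in R[[X,\beta]]$, so $cc_2$ serves.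

(T4) $A^{-1}h=X+\sum_{|\alpha|\ge2}a_\alpha X^\alpha$ is tempered. If $c_1^{|\alpha|+1}a_\alpha\in R$, then for multiples $c$ of $c_1^3$ we get $c^{|\alpha|-1}a_\alpha\in R$, since $3(|\alpha|-1)\ge|\alpha|+1$ for $|\alpha|\ge2$. A series $\Xi=X+(\deg\ge2)$ over $R$ is inverted over $R$ degree by degree. If $h(cX)=cA\,\Xi(X)$, then $h^{-1}(Y)=c\,\Xi^{-1}(c^{-1}A^{-1}Y)$ is tempered by (T3). The same estimate applies to $F^+=W+W'+(\deg\ge2)$.

(T5) $f=\sum_jb_jf_j^p$ holds in characteristic $p$. If $c$ serves for $f$, then $c^{p|\alpha|+1}a_{\alpha\gamma}\in R$, so $(c^{|\alpha|+1})^pa_{\alpha\gamma}=\sum_jb_j(c^{|\alpha|+1}a_{\alpha\gamma j})^p\in R$, and Lemma 9(a) gives $c^{|\alpha|+1}a_{\alpha\gamma j}\in\delta^{-1}R$. So $\delta c$ serves for $f_j$. Uniqueness: compare coefficients. The last claim is clear. $\square$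

## 7. Lifts of $S$, and the bound $n\le rd$

**Definition.** A *lift* of dimension $n$ is $(T,\pi,g,C)$, where $T$ is an $n$-dimensional formal group law over $R$; $\pi\in R[[t_1,\dots,t_n]]^d$, $\pi(0)=0$, induces a homomorphism $\pi:T(\mathfrak m)\to S$; and

- (i) there is an integer $c_\pi\ge1$ with $\pi^{-1}(N_{\mathfrak m^{c_\pi(N+1)}})\subseteq T(\mathfrak m^N)$ for all large $N$ (so $\pi$ is injective);
- (ii) for each $0\ne f\in R$ there is $0\ne f'\in\mathfrak m^h$ with $N_{f'R}\subseteq\pi(T(f\mathfrak m))$;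
- (iii) $0\ne g\in\mathfrak m^h$, $C\in R[[x,\beta]]^n$, $C(0,\beta)=0$, and $\pi(C(x,\beta))=c(gx,\beta)$ for $x\in\mathfrak m^d$, $\beta\in(\mathfrak m^h)^d$.

Condition (i) is injectivity with a linear rate, (ii) says that the image contains the groups of nonzero ideals, and (iii) says that commutators in $S$ lift analytically to $T$. By (iii) and injectivity, $C(x,0)=0$ on $\mathfrak m^d$, hence formally by Lemma 4.

**The initial lift.** For $0\ne g\in\mathfrak m^h$ take $T=g^{-1}F(gX,gY)$, $\pi(t)=gt$, $C=g^{-1}c(gx,\beta)$, which is over $R$ as $c(0,\beta)=0$. With $k$ from Lemma 9(c) for $r=g$, (i) holds with $c_\pi=k+1$, as $(k+1)(N+1)-k\ge N$. For (ii) take $f'=gfa$ with $0\ne a\in\mathfrak m$. The dimension is $d$.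

To bound $n$ we need commutators as values of one word in boundedly many parameters.

**Lemma 11.** Let $S$ be a pro-$p$ group topologically generated by $a_1,\dots,a_r$. Its closed commutator subgroup is $W=\{\prod_{j=1}^rc(x_j,a_j):x_j\in S\}$.

*Proof.* The right side is compact and contained in the closed commutator subgroup, so it suffices to prove equality in all finite quotients. Let $S$ be a finite $p$-group with lower central series $\gamma_i$. We show by induction on $i\ge2$ that each $w\in\gamma_2$ is $\equiv\prod_jc(x_j,a_j)$ mod $\gamma_i$ for suitable $x_j$; $i=2$ is trivial. Let $w=\prod_jc(x_j,a_j)\cdot y$ with $y\in\gamma_i$. By (1) and (2), $(v,a)\mapsto c(v,a)$ induces a bimultiplicative map $\gamma_{i-1}\times S\to\gamma_i/\gamma_{i+1}$ whose image generates. Since the $a_j$ generate $S$, $y\equiv\prod_jc(v_j,a_j)$ mod $\gamma_{i+1}$ with $v_j\in\gamma_{i-1}$. By (1), $c(v_jx_j,a_j)=c(v_j,a_j)^{x_j}c(x_j,a_j)\equiv c(v_j,a_j)c(x_j,a_j)$ mod $\gamma_{i+1}$, and $c(v_j,a_j)\in\gamma_i$ is central mod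 $\gamma_{i+1}$. So $w\equiv\prod_jc(v_jx_j,a_j)$ mod $\gamma_{i+1}$. As $\gamma_i=1$ for large $i$, we are done. $\square$

**Lemma 12.** Every lift satisfies $n\le rd$.

*Proof.* **Step 1: many cosets.** Let $W$ be as in Lemma 11 and $W_T=\pi^{-1}(W)$, closed and normal in $T(\mathfrak m)$. $T(\mathfrak m)/W_T$ embeds as a closed subgroup in the finitely generated abelian pro-$p$ group $S/W$, so it is $p$-adic analytic. By Lemma 6, $W_T$ meets at least $|\mathfrak m/\mathfrak m^N|^n/(BN^B)$ cosets of $T(\mathfrak m^N)$.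

**Step 2: few parameters.** Let $N$ be large, $N'=c_\pi(N+1)\ge h$, $\mathfrak a=g\mathfrak m+\mathfrak m^{N'}\subseteq\mathfrak m^h$; by (5), $N_{\mathfrak a}=N_{g\mathfrak m}N_{\mathfrak m^{N'}}$. For each $w\in W\cap\pi(T(\mathfrak m))$ choose $x(w)\in S^r$ with $w=\prod_jc(x_j(w),a_j)$, and partition these $w$ by the class of $x(w)$ in $(S/N_{\mathfrak a})^r$. There are at most $|R/\mathfrak a|^{rd}$ parts. In one part fix $w_0$, put $x^0=x(w_0)$, $h_j=c(x_j^0,a_j)$ and $\alpha_j=a_j^{x_j^0}$; so $w_0=h_1\cdots h_r$. For $w$ in this part $x_j(w)=x_j^0u_jv_j$ with $u_j\in N_{g\mathfrak m}$, $v_j\in N_{\mathfrak m^{N'}}$. By (3),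
$$\prod_jc(x_j^0u_j,a_j)=\prod_jc(u_j,\alpha_j)h_j=\Bigl(\prod_jc(u_j',\alpha_j')\Bigr)h_1\cdots h_r=\Bigl(\prod_jc(u_j',\alpha_j')\Bigr)w_0,$$
where $u_j',\alpha_j'$ are the conjugates of $u_j,\alpha_j$ by $(h_1\cdots h_{j-1})^{-1}$. Here $u_j'\in N_{g\mathfrak m}$, and $\alpha_j'$ depends only on $x^0$. Write $u_j'=gy_j$ with $y_j\in\mathfrak m^d$, and put $Q=C(y_1,\alpha_1')*\cdots*C(y_r,\alpha_r')\in T(\mathfrak m)$; by (iii), $\pi(Q)=\prod_jc(u_j',\alpha_j')$. Since $w\equiv\prod_jc(x_j^0u_j,a_j)$ mod the normal subgroup $N_{\mathfrak m^{N'}}$, we get $ww_0^{-1}=\pi(Q)s$ with $s\in N_{\mathfrak m^{N'}}$. As $w,w_0,\pi(Q)\in\pi(T(\mathfrak m))$, also $s\in\pi(T(\mathfrak m))$, and (i) gives $s\in\pi(T(\mathfrak m^N))$. So within the part the coset of $\pi^{-1}(w)$ mod $T(\mathfrak m^N)$ is determined by $Q$ mod $\mathfrak m^N$, hence by $(y_j\bmod\mathfrak m^N)_j$.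

**Step 3: compare.** Thus
$$\frac{|\mathfrak m/\mathfrak m^N|^n}{BN^B}\le|R/\mathfrak a|^{rd}\,|R/\mathfrak m^N|^{rd}.\tag{6}$$
By Hilbert–Samuel, $\operatorname{length}(R/\mathfrak m^N)\sim\epsilon N^m$ with $\epsilon>0$. Since $(gR+\mathfrak m^{N'})/(g\mathfrak m+\mathfrak m^{N'})$ is a quotient of $gR/g\mathfrak m$, which has length $1$,
$$\operatorname{length}(R/\mathfrak a)\le1+\operatorname{length}(R/(gR+\mathfrak m^{N'}))=O(N^{m-1}),$$
because $\dim R/gR=m-1$ and $N'=O(N)$. Take logarithms in (6), divide by $N^m$ and let $N\to\infty$: $n\le rd$. $\square$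

## 8. Invariant forms on a lift, and why they see only $p$-th powers

Fix a lift $(T,\pi,g,C)$ of dimension $n$.

**Infinitesimal notation.** $\varepsilon$ is a symbol with $\varepsilon^2=0$, so $f(u+\varepsilon w)=f(u)+\varepsilon\,\partial_uf(u)w$. Let $G(X)=\partial_YT(X,Y)|_{Y=0}$; then $G(0)=1$, $G\in GL_n(R[[X]])$ and $X*\varepsilon v=X+\varepsilon G(X)v$. Let $\mathrm{Ad}(X)\in M_n(R[[X]])$ be the derivative at $Y=0$ of $Y\mapsto X^{-1}*Y*X$; so $\varepsilon v*X=X*\varepsilon\,\mathrm{Ad}(X)v$ and $\mathrm{Ad}(0)=1$. Also $\varepsilon v*\varepsilon v'=\varepsilon(v+v')$. For an $n$-tuple $k$ of power series in variables $u$ (for which substitution in $T$ makes sense) put $\delta_uk=G(k)^{-1}\partial_uk$; then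
$$k(u+\varepsilon w)=k(u)*\varepsilon\,\delta_uk(u)\,w.\tag{7}$$

**The endomorphisms $s_\beta$.** For $\beta\in S$ put
$$s_\beta(X)=X*C(g^{-1}\pi(X),\beta)\in K[[X]]^n.$$
As $\pi(0)=0$, $g^{-1}\pi(gX')\in R[[X']]^d$, so $s_\beta(gX')\in R[[X']]^n$. For $t\in T(g\mathfrak m)$ we have $\pi(t)=gx$ with $x\in\mathfrak m^d$, so
$$\pi(s_\beta(t))=\pi(t)\,c(\pi(t),\beta)=\pi(t)^\beta\qquad(t\in T(g\mathfrak m)).\tag{8}$$
As $\pi$ is injective, $s_\beta(t*t')=s_\beta(t)*s_\beta(t')$ on $T(g\mathfrak m)$. By Lemma 4 (after $X=gX'$, $Y=gY'$), $s_\beta$ is a formal endomorphism of $T$ over $K$: conjugation by $\beta$, seen on $T$. Put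
$$A_\beta=Ds_\beta(0)=1+\partial_xC(0,\beta)\,g^{-1}D\pi(0);$$
its entries are power series in $\beta$ with coefficients in $g^{-1}R$. Define
$$\Lambda=\{\lambda\in(K^n)^*:\lambda A_\beta=\lambda\ \forall\beta\in S\},\quad e=\dim_K\Lambda,\quad\mathfrak b=\bigcap_{\lambda\in\Lambda}\ker\lambda,\quad b=n-e=\dim\mathfrak b.$$
As $\Lambda$ is the annihilator of all vectors $A_\beta v-v$, these vectors span $\mathfrak b$.

**Lemma 13.** $\lambda\,\mathrm{Ad}(X)=\lambda$ formally, for $\lambda\in\Lambda$.

*Proof.* For $t\in T(\mathfrak m)$ and $\tau\in T(g\mathfrak m)$, the elements $t^{-1}*\tau*t$ and $s_{\pi(t)}(\tau)$ have the same image $\pi(\tau)^{\pi(t)}$, by (8), so they are equal. With $\tau=gX'$ this is, by Lemma 4, an identity of series over $R$ in $X'$; its linear terms give $\mathrm{Ad}(t)=A_{\pi(t)}$. So $\lambda\mathrm{Ad}(t)=\lambda$ for all $t\in\mathfrak m^n$; apply Lemma 4 again. $\square$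

**Invariant derivations.** Let $\mathcal O=K[[X]]$ and, for $v\in K^n$, $D_vf=\nabla f\cdot G(X)v$, i.e. $f(X*\varepsilon v)=f+\varepsilon D_vf$. Let $(\Delta f)(X,Y)=f(X*Y)$. Any $K$-derivation $D$ of $\mathcal O$ satisfies $D((X)^k)\subseteq(X)^{k-1}$, so $D=\sum_iD(X_i)\partial_i$: the difference kills polynomials, hence maps $\mathcal O$ into every $(X)^{k-1}$. Write $D^{(Y)}$ for $D$ acting on the variables $Y$.

**Lemma 14.** The derivations $D$ with $D^{(Y)}\Delta=\Delta D$ are exactly the $D_v$, $v\in K^n$. Hence there are $[v,w],v^{[p]}\in K^n$ with $[D_v,D_w]=D_{[v,w]}$ and $D_v^p=D_{v^{[p]}}$.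

*Proof.* Associativity, $f(X*(Y*\varepsilon v))=f((X*Y)*\varepsilon v)$, gives $D_v^{(Y)}\Delta=\Delta D_v$. Conversely, if $D^{(Y)}\Delta=\Delta D$, put $Y=0$: the right side becomes $Df$ and the left side $\nabla f\cdot G(X)v$ with $v=((DX_i)(0))_i$, so $D=D_v$. Commutators and $p$-th powers of derivations are derivations in characteristic $p$, and they inherit the condition. $\square$

**Lemma 15.** $[v,w]\in\mathfrak b$ for all $v,w\in K^n$, and $v^{[p]}\in\mathfrak b$ for $v\in\mathfrak b$.

*Proof.* **Step 1: brackets.** Let $D'_vf$ be the coefficient of $\varepsilon$ in $f(\varepsilon v*X)=f(X*\varepsilon\,\mathrm{Ad}(X)v)$. So $D'_v=\sum_ia_iD_{e_i}$ with $a=\mathrm{Ad}(X)v$, $a(0)=v$, where $e_1,\dots,e_n$ is the standard basis of $K^n$. With a second symbol $\varepsilon'$, the equality $(\varepsilon v*X)*\varepsilon'w=\varepsilon v*(X*\varepsilon'w)$ shows that $D'_v$ commutes with $D_w$: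
$$0=[D_w,D'_v]=\sum_i(D_wa_i)D_{e_i}+\sum_ia_i[D_w,D_{e_i}].$$
Evaluating on the coordinate functions at $X=0$ gives $(D_wa)(0)+[w,v]=0$. For $\lambda\in\Lambda$, $\lambda(a)=\lambda(v)$ is constant by Lemma 13, so $\lambda([w,v])=0$.

**Step 2: $\lambda\circ[p]$ is additive and $p$-semilinear.** By Jacobson's formula $(v+w)^{[p]}-v^{[p]}-w^{[p]}$ is a sum of iterated brackets of length $p$, so $\lambda((v+w)^{[p]})=\lambda(v^{[p]})+\lambda(w^{[p]})$ by Step 1. Also $(av)^{[p]}=a^pv^{[p]}$ for $a\in K$.

**Step 3: $[p]$ commutes with $A_\beta$.** From $s_\beta(X*\varepsilon v)=s_\beta(X)*\varepsilon A_\beta v$ we get $D_v(f\circ s_\beta)=(D_{A_\beta v}f)\circ s_\beta$. Iterating $p$ times, $D_{v^{[p]}}(f\circ s_\beta)=(D_{(A_\beta v)^{[p]}}f)\circ s_\beta$, while the left side is $(D_{A_\beta v^{[p]}}f)\circ s_\beta$. Evaluating coordinate functions at $0$, where $s_\beta(0)=0$, gives $(A_\beta v)^{[p]}=A_\beta(v^{[p]})$.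

**Step 4.** So $\lambda((A_\beta v-v)^{[p]})=\lambda(A_\beta v^{[p]})-\lambda(v^{[p]})=0$. As the $A_\beta v-v$ span $\mathfrak b$, Step 2 shows that $\lambda\circ[p]$ vanishes on $\mathfrak b$ for each $\lambda\in\Lambda$. $\square$

So the $D_v$ with $v\in\mathfrak b$ behave like a foliation closed under brackets and $p$-th powers. Next we straighten it. Let $\mathcal O_1=\{f\in\mathcal O:D_vf=0\ \forall v\in\mathfrak b\}$.

**Lemma 16.** There is a tempered coordinate system $\Theta=(z_1,\dots,z_e,y_1,\dots,y_b)$ at $0$, with the $y_i$ linear forms in $X$, such that $\mathcal O_1=K[[z,y^p]]$, i.e. $\mathcal O_1=K[[z_1,\dots,z_e,y_1^p,\dots,y_b^p]]$.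

*Proof.* **Step 1: a commuting frame.** Let $u_1,\dots,u_e$ be a basis of $\Lambda$, $v_1,\dots,v_b$ a basis of $\mathfrak b$, and $y_1,\dots,y_b\in(K^n)^*$ with $y_j(v_k)=\delta_{jk}$. Then $(u,y)$ is a basis of $(K^n)^*$; regard it as linear coordinates. The matrix $(D_{v_k}y_j)_{k,j}$ is $1$ at $0$. With its inverse $(\gamma_{ik})$ put $E_i=\sum_k\gamma_{ik}D_{v_k}$, so $E_iy_j=\delta_{ij}$. By Lemma 15, Jacobson's formula and Hochschild's formula $(aD)^p=a^pD^p+(aD)^{p-1}(a)D$ (Matsumura, *Commutative Ring Theory*, Thm 25.5), the module $\bigoplus\mathcal OD_{v_k}=\bigoplus\mathcal OE_i$ is closed under brackets and $p$-th powers. An element $\sum_kf_kE_k$ is determined by its values $f_k$ on the $y_k$. As $[E_i,E_j]$ and $E_i^p$ kill all $y_k$, they vanish.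

**Step 2: project onto constants.** Put $P_if=\sum_{k=0}^{p-1}\frac{(-y_i)^k}{k!}E_i^kf$. The sum for $E_iP_if$ telescopes to $\frac{(-y_i)^{p-1}}{(p-1)!}E_i^pf=0$, and $E_jP_i=P_iE_j$ for $j\ne i$. So $z_l:=P_1\cdots P_bu_l$ is killed by all $E_i$, and $z_l\equiv u_l$ mod the ideal $(y)$. Hence $z_l(0)=0$ and $(z,y)$ is a coordinate system at $0$. All series occurring are tempered by (T1), as $G$ is over $R$.

**Step 3.** In the coordinates $(z,y)$ we have $E_i=\partial/\partial y_i$, and $\mathcal O_1$ is the common kernel of the $E_i$, so $\mathcal O_1=K[[z,y^p]]$. $\square$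

**Lemma 17.** For $f\in\mathcal O_1$, $f(X*Y)\in K[[z(X),y(X)^p,z(Y),y(Y)^p]]$.

*Proof.* For $v\in\mathfrak b$, $D_v^{(Y)}(\Delta f)=\Delta(D_vf)=0$. In the variable $X$: $f(X*\varepsilon v*Y)=f(X*Y*\varepsilon\,\mathrm{Ad}(Y)v)$, and $\mathrm{Ad}(Y)v\in K[[Y]]\otimes\mathfrak b$, since $\lambda\mathrm{Ad}(Y)v=\lambda v=0$ for $\lambda\in\Lambda$ by Lemma 13. So $D_v^{(X)}(\Delta f)$ is a combination, with coefficients in $K[[Y]]$, of the $(D_{v_k}f)(X*Y)=0$. Hence $\Delta f$ is killed by $\partial/\partial y_i$ in both sets of variables. $\square$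

The next lemma is the heart of the matter: commutators move the $z$-coordinates only through $p$-th powers.

**Lemma 18.** For $f\in\mathcal O_1$: $f(C(x,\beta))\in K[[x^p,\beta^p]]$.

*Proof.* **Step 1: it suffices that $\lambda\,\delta_xC=0$ and $\lambda\,\delta_\beta C=0$ for all $\lambda\in\Lambda$.** The row vector $\nabla f\cdot G(X)$ kills $\mathfrak b$, because $D_vf=0$ for $v\in\mathfrak b$, so it is an $\mathcal O$-linear combination of a basis of $\Lambda$. As $\partial(f\circ C)=(\nabla f\,G)(C)\cdot\delta C$, all partial derivatives of $f\circ C$ then vanish, which in characteristic $p$ means $f\circ C\in K[[x^p,\beta^p]]$. Fix $\lambda\in\Lambda$ and let $\mu_\beta=\lambda\,\partial_xC(0,\beta)$, a row vector of power series in $\beta$ with bounded denominators.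

**Step 2: $\mu=0$; here finite generation is used.** Let $a,b\in S$. For $X\in(g\mathfrak m)^d$ we have $C(X,a)\in T(g\mathfrak m)$, and
$$C(X,ab)=C(X,b)*s_b(C(X,a)),\tag{9}$$
because by (2) and (8) both sides have image $c(gX,b)\,c(gX,a)^b=c(gX,ab)$ under the injective map $\pi$. With $X=gX'$ both sides of (9) are series over $R$ in $X'$, so (9) is an identity of series in $X'$. The linear terms give $\partial_xC(0,ab)=\partial_xC(0,b)+A_b\,\partial_xC(0,a)$. Applying $\lambda=\lambda A_b$: $\mu_{ab}=\mu_a+\mu_b$. Hence $\beta\mapsto\mu_\beta$ is a continuous homomorphism from the finitely generated pro-$p$ group $S$ to a Hausdorff abelian group of exponent $p$. It factors through the finite Frattini quotient of $S$ and has finite image. So each component $\mu^{(j)}$ takes finitely many values $\kappa_i$ on $(\mathfrak m^h)^d$, and $\prod_i(\mu^{(j)}-\kappa_i)=0$ by Lemma 4. As $K[[\beta]]$ is a domain, $\mu^{(j)}$ is constant; its value at $\beta=0$ is $0$, since $C(x,0)=0$.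

**Step 3: $\lambda\,\delta_xC=0$, by translating $x$.** Let $X\circ U=g^{-1}F(gX,gU)$, a formal group law over $R$, and $P(U)=\partial_X(X\circ U)|_{X=0}$, invertible over $R$ for $U\in\mathfrak m^d$. Fix $U\in\mathfrak m^d$, $\beta\in S$. For $X\in(g\mathfrak m)^d$, (1), (8) and injectivity of $\pi$ give
$$C(X\circ U,\beta)=s_{gU}(C(X,\beta))*C(U,\beta).$$
With $X=gX'$ this is an identity of series over $R$ in $X'$. Put $X'=\varepsilon w$. By (7) the left side is $C(U+\varepsilon gP(U)w,\beta)=C(U,\beta)*\varepsilon g\,\delta_xC(U,\beta)P(U)w$. The right side is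
$$\varepsilon gA_{gU}\,\partial_xC(0,\beta)w*C(U,\beta)=C(U,\beta)*\varepsilon g\,\mathrm{Ad}(C(U,\beta))\,A_{gU}\,\partial_xC(0,\beta)w.$$
So $\delta_xC(U,\beta)\,P(U)=\mathrm{Ad}(C(U,\beta))\,A_{gU}\,\partial_xC(0,\beta)$. Applying $\lambda$, and using Lemma 13 and $\lambda A_{gU}=\lambda$, we get $\lambda\,\delta_xC(U,\beta)P(U)=\mu_\beta=0$. So $\lambda\,\delta_xC$ vanishes on $\mathfrak m^d\times(\mathfrak m^h)^d$, hence formally.

**Step 4: $\lambda\,\delta_\beta C=0$, by translating $\beta$ and using antisymmetry.** Fix $X\in(g\mathfrak m)^d$ and $b\in S$. By (9) with $a=\beta$, $C(X,\beta b)=C(X,b)*s_b(C(X,\beta))$ for $\beta\in S$. As a series in $\beta$, $C(X,\beta)$ has all coefficients in $g\mathfrak m$, so both sides are series over $R$ in $\beta$ and the identity is formal in $\beta$. Put $\beta=\varepsilon w$ and $P_F(b)=\partial_YF(Y,b)|_{Y=0}$, invertible over $R$. Since $C(X,0)=0$, we get $\delta_\beta C(X,b)P_F(b)=A_b\,\partial_\beta C(X,0)$, so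
$$\lambda\,\delta_\beta C(X,b)P_F(b)=\lambda\,\partial_\beta C(X,0).$$
Now $c(gX,gY)=c(gY,gX)^{-1}$ and injectivity of $\pi$ give $C(X,gY)=C(Y,gX)^{-1}$ for $Y\in\mathfrak m^d$, an identity of series over $R$ in $Y$. Its linear terms give $g\,\partial_\beta C(X,0)=-\partial_xC(0,gX)$, so $g\lambda\,\partial_\beta C(X,0)=-\mu_{gX}=0$. Thus $\lambda\,\delta_\beta C$ vanishes on $(g\mathfrak m)^d\times(\mathfrak m^h)^d$, and formally by Lemma 4 with the ideal $g\mathfrak m\subseteq\mathfrak m^h$. $\square$

## 9. Extracting $p$-th roots: enlarging a lift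

**Proposition 19.** If a lift of dimension $n$ has $e\ge1$, there is a lift of dimension $n+(q-1)e$.

*Proof.* Let $\Theta=(z,y)$ be as in Lemma 16.

**Step 1: the new group law, over $K$.** Introduce variables $W=(\zeta_{lj},y_i)$, $1\le l\le e$, $1\le j\le q$, $1\le i\le b$, and let $\Phi(\zeta,y)=(z,y)$ with $z_l=\sum_jb_j\zeta_{lj}^p$. In the coordinates $\Theta$ the law of $T$ is $T^\Theta(V,V')=\Theta(T(\Theta^{-1}V,\Theta^{-1}V'))$, tempered by (T3) and (T4). By Lemma 17 applied to $f=z_l$ it has the form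
$$z''=Z(z,y^p,z',y'^p),\qquad y''=Y(z,y,z',y').$$
Substituting $\Phi(W),\Phi(W')$ turns $Z_l$ into a tempered series in the $p$-th powers of all variables. By (T5) it equals $\sum_jb_j\zeta_{lj}''^p$ for unique tempered $\zeta_{lj}''$, which vanish at $0$. Together with $y''=Y(\Phi(W),\Phi(W'))$ this defines a tempered $F^+=(\zeta'',y'')$ with
$$\Phi(F^+(W,W'))=T^\Theta(\Phi(W),\Phi(W')).$$
Since the $b_j$ are independent over $K^p$, $\Phi$ is injective on tuples of power series over $K$ without constant term. So the unit and associativity laws of $T^\Theta$ pass to $F^+$. Thus $F^+$ is a formal group law of dimension $qe+b=n+(q-1)e$, and $\Theta^{-1}\circ\Phi$ is a homomorphism $F^+\to T$.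

**Step 2: scaling, to get back to $R$.** Let $A$ be the Jacobian matrix of $\Theta^{-1}$ at $0$. By (T4) choose $0\ne c\in R$ with $cA$ over $R$ and $\Theta^{-1}(cV)=cA\,\Xi(V)$, $\Xi(V)\in V+(\deg\ge2\text{ over }R)$. Choose $0\ne c'\in cR$ such that $T^+:=c'^{-1}F^+(c'W,c'W')$ is over $R$. Then
$$\varpi(W):=\Theta^{-1}(\Phi(c'W))=cA\,\Xi(V(W)),\qquad V(W)=\Bigl(\bigl(c^{-1}c'^p\textstyle\sum_jb_jW_{lj}^p\bigr)_l,\ (c'/c)W_y\Bigr),$$
where $W_y$ denotes the $y$-part of $W$, has coefficients in $R$ and no constant term, and is a homomorphism $T^+(\mathfrak m)\to T(\mathfrak m)$. Put $\pi^+=\pi\circ\varpi$.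

**Step 3: condition (i).** Let $W\in T^+(\mathfrak m)$ with $\varpi(W)\in(\mathfrak m^L)^n$. Multiplying by the adjugate of $cA$ and using Lemma 9(c) for $\det(cA)$, we see that $\Xi(V(W))$ has entries in $\mathfrak m^{L-k_1}$; hence so does $V(W)=\Xi^{-1}(\Xi(V(W)))$ ($L>k_1$). By Lemma 9(c) for $c'/c$ and $c^{-1}c'^p$, $W_y$ and $\sum_jb_jW_{lj}^p$ have entries in $\mathfrak m^{L-k_2}$, with $k_2$ independent of $W$ and $L$. If $L=k_2+c_3(N+1)$, Lemma 9(b) gives $W\in(\mathfrak m^N)^{n+(q-1)e}$. By (i) for $\pi$ this happens, for large $N$, as soon as $\pi^+(W)\in N_{\mathfrak m^{c_\pi(L+1)}}$. Since $(k_2+1+c_3)(N+1)\ge L+1$, the constant $c_{\pi^+}=c_\pi(k_2+1+c_3)$ works.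

**Step 4: condition (ii).** Let $0\ne f\in R$. Pick $0\ne a\in\mathfrak m$ and $0\ne f_1\in R$ divisible by $fc'$ and by $(c'f\delta a)^p$, with $\delta$ from Lemma 9(a); put $f_2=f_1\det(cA)$. Let $X\in(f_2\mathfrak m)^n$. Then $(cA)^{-1}X\in(f_1\mathfrak m)^n$ and $V:=\Xi^{-1}((cA)^{-1}X)\in(f_1\mathfrak m)^n$. We solve $V(W)=V$. Put $W_y=(c/c')V_y$, with entries in $f\mathfrak m$. Next, $c\,c'^{-p}V_{z_l}=(f\delta a)^pr_l'$ with $r_l'\in R$. Write $r_l'=\sum_jb_jr_{lj}^p$ with $r_{lj}\in\delta^{-1}R$ and put $W_{lj}=f\delta a\,r_{lj}\in faR\subseteq f\mathfrak m$. Then $V(W)=V$, so $\varpi(W)=X$. Hence $T(f_2\mathfrak m)\subseteq\varpi(T^+(f\mathfrak m))$; apply (ii) for $\pi$ to $f_2$.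

**Step 5: condition (iii).** By Lemma 18 and (T3), $z_l\circ C\in K[[x^p,\beta^p]]$ is tempered in $x$, and it vanishes at $x=0$. By (T5) $z_l\circ C=\sum_jb_jf_{lj}^p$ with $f_{lj}$ tempered in $x$ and $f_{lj}(0,\beta)=0$. By (T2) there is $0\ne c''\in R$ with
$$C^+(x,\beta):=c'^{-1}\bigl(f_{lj}(c''x,\beta),\ y_i(C(c''x,\beta))\bigr)\in R[[x,\beta]]^{n+(q-1)e}.$$
Then $C^+(0,\beta)=0$ and $\Phi(c'C^+(x,\beta))=\Theta(C(c''x,\beta))$, so $\varpi(C^+(x,\beta))=C(c''x,\beta)$ and $\pi^+(C^+(x,\beta))=c(gc''x,\beta)$. With $0\ne g^+=gc''\in\mathfrak m^h$, $(T^+,\pi^+,g^+,C^+)$ is a lift. $\square$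

## 10. When no invariant form is left: proof of Theorem 3

**Step 1: reach $\Lambda=0$.** Start from the initial lift and apply Proposition 19 as long as $e\ge1$. Each step increases $n$, as $q\ge2$, and $n\le rd$ by Lemma 12. So we reach a lift with $e=0$, i.e. $\Lambda=0$. Fix it.

**Step 2: $\sum_{\beta\in M}(A_\beta-1)K^n=K^n$, by density.** Let $\lambda\in(K^n)^*$ vanish on the left side and let $v\in K^n$. The series $\xi(\beta)=\lambda((A_\beta-1)v)$ has bounded denominators and vanishes on $M$. Take $0\ne f\in I$ and $T_f=f^{-1}F(fX,fY)$; then $X\mapsto fX$ is an isomorphism $T_f(\mathfrak m)\to N_{f\mathfrak m}$, and $N_{f\mathfrak m}\le N_I$. The group $M\cap N_{f\mathfrak m}$ is closed and normal in $N_{f\mathfrak m}$, and the quotient embeds as a closed subgroup in $N_I/M$, so it is $p$-adic analytic. Lemma 8, for $T_f$ and a multiple $\kappa\,\xi(fX)\in R[[X]]$, gives $\xi(fX)=0$, hence $\xi=0$. As $v$ was arbitrary, $\lambda A_\beta=\lambda$ for all $\beta\in S$, i.e. $\lambda\in\Lambda=0$.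

**Step 3: fill a neighbourhood by commutators.** By Step 2 there are $\beta_1,\dots,\beta_s\in M$ and $L_j\in M_n(K)$ with $\sum_j(A_{\beta_j}-1)L_j=1$. Let
$$\tau(Y)=C(g^{-1}\pi(L_1Y),\beta_1)*\cdots*C(g^{-1}\pi(L_sY),\beta_s).$$
It is tempered by (T3), and its linear part is $\sum_j\partial_xC(0,\beta_j)g^{-1}D\pi(0)L_jY=Y$. By (T4) choose $0\ne c\in R$ with all $cL_j$ over $gR$ and $c^{-1}\tau(cY)\in Y+(\deg\ge2\text{ over }R)$. The latter is a bijection of $\mathfrak m^n$, so $Y\mapsto\tau(cY)$ maps $\mathfrak m^n$ onto $T(c\mathfrak m)$. For $Y\in\mathfrak m^n$ put $t_j=cL_jY\in(g\mathfrak m)^n$. Then $g^{-1}\pi(t_j)\in\mathfrak m^d$, and by (iii)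
$$\pi(\tau(cY))=\prod_jc(\pi(t_j),\beta_j)\in M,$$
since $c(x,\beta)=(\beta^{-1})^x\beta$ and $M$ is normal in $S$. So $\pi(T(c\mathfrak m))\subseteq M$, and (ii) gives $0\ne f'\in\mathfrak m^h$ with $N_{f'R}\subseteq M$. Take $J=f'R$. $\blacksquare$

## 11. From a nonzero ideal to the whole ideal: proof of Theorem 2

If $\dim R\ge2$, a nonzero ideal need not have finite index, so Theorem 3 is not the end. Dividing by $J$ leads to the ring $R/J$, usually not a domain; this is why Theorem 2 allows arbitrary rings with $p$ nilpotent. We climb from $J$ to a bigger ideal through associated primes.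

*Proof of Theorem 2.* If $d=0$ there is nothing to prove.

**Step 1: make the quotient torsion-free.** By (P1) $N_I/M$ has an open torsion-free subgroup $U$. The $N_{I\cap\mathfrak m^k}$ form a base of neighbourhoods of $1$ in $N_I$, so some $N_{I\cap\mathfrak m^k}$ maps into $U$. Put $I'=I\cap\mathfrak m^k$ and $M'=M\cap N_{I'}$. Then $M'$ is closed and normal in $S$, $Q'=N_{I'}/M'$ is torsion-free and $p$-adic analytic, and $N_I/N_{I'}$ is finite. So it suffices to show $N_{I'}=M'$.

**Step 2: a maximal ideal inside $M'$.** Let $J$ be maximal among the ideals $J\subseteq I'$ with $N_J\subseteq M'$ ($J=0$ qualifies, and $R$ is Noetherian). Suppose $J\ne I'$. Let $P$ be an associated prime of $I'/J$: there is $x\in I'\setminus J$ with $(J:x)=P$. Put $I''=J+xR\subseteq I'$. As $p$ is nilpotent, $p\in P$.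

**Step 3: the case $x\in P$; torsion-freeness decides.** Then $x^2\in J$, so $I''^2\subseteq J$. As $F(X,Y)=X+Y+(\text{mixed terms})$, we get $N_{I''}/N_J\cong(I''/J)^d\cong(R/P)^d$ additively, of exponent $p$. Since $N_J\subseteq M'$, the image of $N_{I''}$ in the torsion-free group $Q'$ is trivial, i.e. $N_{I''}\subseteq M'$. This contradicts the maximality of $J$.

**Step 4: the case $x\notin P$; Theorem 3 decides.** For $j\in J$ we have $jx\in J$, so $J\subseteq P$. If $j+rx\in P$ with $j\in J$, then $rx\in P$, so $r\in P$, so $rx\in J$. Hence $I''\cap P=J$. Let $R_1=R/P$ and $\mathfrak m_1=\mathfrak m/P$. This is a pro-$p$ domain of characteristic $p$, and $\dim R_1\ge1$ since $x\in\mathfrak m\setminus P$. Reduction $\rho:S\to S_1=(\mathfrak m_1^h)^d$ (law $F$ mod $P$) is a continuous surjective homomorphism, so $S_1$ is finitely generated. Let $I_1=(I''+P)/P$; then $0\ne I_1\subseteq\mathfrak m_1^h$, $\rho(N_{I''})=N_{I_1}$ and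
$$\ker\rho\cap N_{I''}=N_{I''\cap P}=N_J\subseteq M'.$$
The group $M_1:=\rho(M'\cap N_{I''})$ is closed and normal in $S_1$. As $\ker\rho\cap N_{I''}\subseteq M'\cap N_{I''}$, we have $N_{I_1}/M_1\cong N_{I''}/(M'\cap N_{I''})$, isomorphic to a closed subgroup of $Q'$, hence $p$-adic analytic. By Theorem 3 there is a nonzero ideal $J_1\subseteq\mathfrak m_1^h$ with $N_{J_1}\subseteq M_1$. Replacing $J_1$ by $J_1\cap I_1\ne0$ we may assume $J_1\subseteq I_1$.

Let $J'=\{y\in I'':y\bmod P\in J_1\}$. Then $J\subseteq J'$ and $J'/J\cong J_1\ne0$. If $a\in N_{J'}$, then $\rho(a)=\rho(\mu)$ with $\mu\in M'\cap N_{I''}$, and $\mu^{-1}a\in\ker\rho\cap N_{I''}\subseteq M'$, so $a\in M'$. Thus $N_{J'}\subseteq M'$ with $J\subsetneq J'\subseteq I'$, a contradiction. Hence $J=I'$ and $N_{I'}=M'$. $\blacksquare$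

## 12. The standard subgroup of an analytic group: proof of Theorem 1

*Proof of Theorem 1.* Let $\phi:G\to\Gamma$ be a continuous epimorphism onto a $p$-adic analytic group. We show that $\Gamma$ is discrete.

**Step 1: trivial cases.** If $\dim R=0$, then $R$ is a finite field, $\mathfrak m=0$, and $G$ is discrete. If $G$ is discrete, it is finite by compactness, so $\Gamma$ is finite and Hausdorff, hence discrete. So let $\dim R\ge1$ and $G$ be non-discrete.

**Step 2: a standard open subgroup.** Take a chart $\varphi$ at $1\in G$ with values in $R^d$ and $\varphi(1)=0$; $d\ge1$ as $G$ is not discrete. By analyticity of multiplication at $(1,1)$ there are $h\ge1$ and $F\in R[[X,Y]]^d$ such that $(\mathfrak m^h)^d\subseteq\operatorname{im}\varphi$ and, for $x,y\in(\mathfrak m^h)^d$, the product $\varphi^{-1}(x)\varphi^{-1}(y)$ lies in the domain of $\varphi$ and has coordinates $F(x,y)$. As $F(0,0)=0$, $F$ maps $(\mathfrak m^h)^{2d}$ into $(\mathfrak m^h)^d$. By Lemma 4 the identities $F(X,0)=X=F(0,X)$ and associativity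 hold formally, so $F$ is a formal group law. Its formal inverse is over $R$ without constant term; it maps $(\mathfrak m^h)^d$ into itself and gives the inverse in $G$. So $B=\varphi^{-1}((\mathfrak m^h)^d)$ is an open subgroup, isomorphic as a topological group to $S=(\mathfrak m^h)^d$ with law $F$. We identify $B$ with $S$.

**Step 3: $S$ is finitely generated.** By compactness $B$ has finite index in $G$. If $D\le G$ is a dense finitely generated abstract subgroup, then $D\cap B$ has finite index in $D$, is finitely generated (Schreier), and is dense in the open subgroup $B$.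

**Step 4: apply Theorem 2.** $\phi(S)\cong S/(S\cap\ker\phi)$ is a closed subgroup of finite index in $\Gamma$, hence $p$-adic analytic. Theorem 2 with $I=\mathfrak m^h$ and $M=S\cap\ker\phi$ shows that $\phi(S)$ is finite. Hence $\Gamma$ is finite, i.e. discrete. $\blacksquare$

## 13. Characteristic zero

Section 2 showed that finite generation cannot be dropped in Theorem 1. Neither can characteristic $p$: *if $R$ is a pro-$p$ domain of characteristic $0$, some finitely generated compact $R$-analytic group maps onto a non-discrete $p$-adic analytic group.*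

Indeed $0\ne p\in\mathfrak m$, so $\dim R\ge1$, and Lemma 7 with $a=p$ gives a prime $P\not\ni p$ with $\dim R/P=1$. Put $O=R/P$. Then $O/pO$ is finite and $O$ is $p$-adically complete and torsion-free over $\mathbb Z_p$, so $O$ is a free $\mathbb Z_p$-module of finite rank $\rho$. By Section 2, $G_R$ is a finitely generated compact $R$-analytic group. In the charts of Section 2 the reduction map $G_R\to G_O$ is the surjection from $\mathfrak m^8$ to the eighth power of the maximal ideal of $O$, so it is continuous and onto. Finally $G_O$ is infinite and compact, hence non-discrete, and it is closed in $GL_3(O)\le GL_{3\rho}(\mathbb Z_p)$, hence $p$-adic analytic by (P3). $\square$
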